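# Folding environments back: why provability of positive $(\forall,\to)$-sentences is elementary

## 1. Trees of assumptions and their retractions

Everything in this talk turns on one kind of object and one relation. The object is a tree whose nodes are individuals and whose labels are assumptions about them. The relation says that a larger tree can be folded back onto a smaller one without moving the smaller one. I define both first, and then say what they are for.

**Formulas.** The language is first-order, with no function symbols and no constants, so the only terms are variables. Atoms are $P(x_1,\dots,x_k)$ with $k\ge 0$. Formulas are built with $\forall$ and $\to$ only, and $\to$ associates to the right. The position of $\forall x$ in $\forall x\,\varphi$ is positive. Positive and negative positions in $\varphi$ keep their sign in $\forall x\,\varphi$ and in $\psi\to\varphi$. Positions in $\psi$ change their sign in $\psi\to\varphi$. A formula is *positive* if all its occurrences of $\forall$ are positive. For instance $(\forall x P(x)\to q)\to q$ is positive, while $\forall xP(x)\to q$ is not.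

Positive formulas are exactly the $G$-formulas of the grammar
$$G::=P(\vec x)\mid H\to G\mid \forall x\,G,\qquad H::=P(\vec x)\mid G\to H .\qquad (1)$$
Indeed, if $\chi\to\varphi$ is positive, then all quantifiers of $\chi$ are negative in $\chi$. Such a $\chi$ cannot begin with $\forall$, so it is an atom or an implication $\chi'\to\chi''$ with $\chi'$ positive and $\chi''$ of the same kind as $\chi$.

Fix a positive sentence $\Phi$ with bound variables renamed so that each is bound once. Let $n$ be the number of symbol occurrences in $\Phi$ and $d$ the maximal nesting depth of $\forall$, so $n\ge d+1$. From now on "formula" means *occurrence* in $\Phi$. By (1), every $H$-formula is $\psi=\varphi_1\to\dots\to\varphi_m\to\alpha$ with $m\ge0$, with $G$-formulas $\varphi_i$ (its *premises*) and an atom $\alpha$ (its *target*). A $G$-formula has a right *spine*: a sequence of quantifiers and $H$-formulas that ends in an atom, its *target*. A *hypothesis* is an $H$-occurrence that is an item of the spine of some $G$-occurrence. There are at most $n$ hypotheses and at most $n$ atom occurrences.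

**Sorts.** The sorts are the bound variables and one more sort $\varepsilon$. The parent $\mathrm{par}(x)$ of a variable $x$ is the innermost variable in whose scope $\forall x$ lies, or $\varepsilon$ if there is none. For an occurrence $o$, let $v(o)$ be the innermost variable in whose scope $o$ lies, or $\varepsilon$. A hypothesis, its premises and its target all have the same $v$, because there is no quantifier on the spine of an $H$-formula.

**Definition (environment).** An environment (env) $\mathbb E$ is a countable rooted tree $N(\mathbb E)$ whose root $\varepsilon$ has sort $\varepsilon$. Every other node has a variable as its sort, and the parent of a node of sort $x$ has sort $\mathrm{par}(x)$. Each node $a$ has a label $\Gamma_{\mathbb E}(a)$, a set of hypotheses $\psi$ with $v(\psi)=\mathrm{sort}(a)$.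

So the depth is at most $d$, and along a path every sort occurs at most once. Write $a\preceq c$ for "$a$ is an ancestor of $c$ or equal to $c$", put $\langle a\rangle=\{c:a\preceq c\}$, and call $a,c$ *comparable* if $a\preceq c$ or $c\preceq a$. We write $\mathbb E\subseteq\mathbb F$ ("$\mathbb F$ extends $\mathbb E$") if the roots agree, $N(\mathbb E)\subseteq N(\mathbb F)$ with the same parents and sorts, and $\Gamma_{\mathbb E}(a)\subseteq\Gamma_{\mathbb F}(a)$ on $N(\mathbb E)$. Then $N(\mathbb E)$ is closed under ancestors in $\mathbb F$.

**Definition (homomorphism, retraction).** A homomorphism $h:\mathbb E\to\mathbb E'$ is a map of nodes that preserves root, parents and sorts and satisfies $\Gamma_{\mathbb E}(a)\subseteq\Gamma_{\mathbb E'}(h(a))$. For $\mathbb E\subseteq\mathbb F$, a retraction $\mathbb F\to\mathbb E$ is a homomorphism that is the identity on $N(\mathbb E)$. If one exists, $\mathbb E$ is *alive in* $\mathbb F$; otherwise $\mathbb E$ is *dead in* $\mathbb F$.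

If $\mathbb E$ is alive in $\mathbb F$, then $\mathbb F$ has no new labels on old nodes. Restricting and composing retractions gives two rules that we use all the time.

* (A1) If $\mathbb E\subseteq\mathbb G\subseteq\mathbb F$ and $\mathbb E$ is alive in $\mathbb F$, then $\mathbb E$ is alive in $\mathbb G$. So what is dead stays dead in larger envs.
* (A2) If $\mathbb E\subseteq\mathbb G\subseteq\mathbb F$, $\mathbb E$ is alive in $\mathbb G$ and $\mathbb G$ is alive in $\mathbb F$, then $\mathbb E$ is alive in $\mathbb F$.

**Example 1.** Let $\Phi_1=\psi_0\to q$ with $\psi_0=(\forall x(P(x)\to q))\to q$. The sorts are $\varepsilon$ and $x$. The hypotheses are $\psi_0$ (with $v=\varepsilon$) and the occurrence $P(x)$ (with $v=x$). Let $\mathbb E$ be the bare root with label $\{\psi_0\}$, let $\mathbb S_1$ be $\mathbb E$ plus one child $a_1$ with label $\{P(x)\}$, and let $\mathbb S_2$ be $\mathbb S_1$ plus a second child $a_2$ with the same label. Then $\mathbb E$ is dead in $\mathbb S_1$, since it has no node of sort $x$ to fold $a_1$ to. But $\mathbb S_1$ is alive in $\mathbb S_2$, by $a_2\mapsto a_1$.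

What is this for? A search for a proof of $\Phi$ in minimal logic produces exactly such a growing tree: proving a premise $\forall x(P(x)\to q)$ means taking a new individual $a$, assuming $P(a)$, and proving $q$. Whoever wants to show that $\Phi$ has *no* proof must survive every such growth. Folding the tree back whenever possible keeps this opponent in bounded territory. The talk shows how well this works.

## 2. The decision problem and the two theorems

Minimal logic for $(\forall,\to)$ is natural deduction with the introduction and elimination rules for $\to$ and $\forall$, and nothing else. The decision problem takes a positive sentence and asks whether it is provable.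

The source of the problem is "How Hard Is Positive Quantification?", https://www.mimuw.edu.pl/%7Ealx/positive2conexp.pdf. As background: provability of positive formulas is decidable (Mints). The known algorithms give only a non-elementary upper bound, because each instantiation of an internal universal quantifier creates a new "local environment" of assumptions, separated from the others. The problem is hard for co-2-NEXPTIME, even with $(\forall,\to)$ and unary predicates only. The source adds: "With the unbounded depth of quantification, such local environments may, in principle, represent arbitrary hereditarily finite sets. We conjecture that this actually can be done." The intended consequence is a non-elementary lower bound. So the statement to prove or disprove is: *there is no decision algorithm whose running time is bounded by a tower of exponentials of fixed height.*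

Recall that NEXPTIME and 2-NEXPTIME are nondeterministic time $2^{p(n)}$ and $2^{2^{p(n)}}$ with $p$ a polynomial, and "co-" means that the complement lies in the class. *Elementary* means deterministic time bounded by a tower of exponentials of fixed height.

**Theorem A.** *Non-provability in minimal logic of positive $(\forall,\to)$-sentences is decidable in nondeterministic time $2^{(n+1)^{O((d+1)^2)}}$. Hence provability of positive sentences is in co-2-NEXPTIME, so it is decidable in deterministic time $2^{2^{2^{p(n)}}}$ for a polynomial $p$. In particular it is elementary.*

**Theorem B.** (i) *With the co-2-NEXPTIME-hardness quoted above, the problem is co-2-NEXPTIME-complete.* (ii) *For every fixed $d\ge1$, the problem restricted to sentences of quantifier depth $\le d$ is co-NEXPTIME-complete; hardness holds already for depth $1$ and predicates of arity $\le1$.*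

Theorem A disproves the statement and uses no lower bound. The metatheory is classical throughout.

## 3. Proof search as growth of environments

**Goals.** For a node $b$ and a sort $y$ that is $\mathrm{sort}(b)$ or an ancestor of it, let $y^b$ be the node $c\preceq b$ of sort $y$. If $v(o)=\mathrm{sort}(b)$, then $o^b$ is $o$ with each free variable $y$ replaced by $y^b$, so nodes serve as variables. The *goals* of $\mathbb E$ are the atoms $\alpha^b$, with $\alpha$ an atom occurrence, $b\in N(\mathbb E)$ and $v(\alpha)=\mathrm{sort}(b)$. The *location* $\mathrm{loc}(\alpha^b)$ is the deepest node occurring in $\alpha^b$, or $\varepsilon$ if there is none; so $\mathrm{loc}(\alpha^b)\preceq b$. All nodes in $\alpha^b$ lie on the path to $a=\mathrm{loc}(\alpha^b)$ and are determined by $a$ and their sorts. Hence a goal at location $a$ is determined by $a$ and an atom occurrence: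
$$\text{there are at most } n \text{ goals at each location.}\qquad (2)$$
In $\mathbb S_1$ of Example 1 the goals are $q$, at $\varepsilon$, and $P(a_1)$, at $a_1$.

**Growth.** For a $G$-occurrence $\varphi$ with $v(\varphi)=\mathrm{sort}(b)$, let $\mathbb E[\varphi,b]$ be $\mathbb E$ plus a chain of fresh nodes $a_1,\dots,a_q$. Here $a_0=b$, $a_i$ is a child of $a_{i-1}$, and there is one $a_i$ for each quantifier $\forall x_1,\dots,\forall x_q$ on the spine of $\varphi$, with $\mathrm{sort}(a_i)=x_i$. Each spine hypothesis is added to the label of $a_i$, where $x_i$ is the last spine quantifier before it (to $b$ if there is none). The *target goal* is $\alpha^{a_q}$, with $\alpha$ the target of $\varphi$. Note that $q\le d$.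

**Definition (derivability).** $\mathbb E\vdash g$ is the least relation such that $\mathbb E\vdash g$ holds if there are a node $b$ and $\psi=\varphi_1\to\dots\to\varphi_m\to\alpha$ in $\Gamma_{\mathbb E}(b)$ with $\alpha^b=g$, and each $\mathbb E[\varphi_i,b]$ proves its target goal. The pair $(b,\psi)$ is a *move* with target $g$. We write $\mathbb E\vdash\varphi^b$ for "$\mathbb E[\varphi,b]$ proves its target goal".

Derivations are finite trees and have a height. The choice of fresh nodes does not matter, since different choices are isomorphic.

**Example 2.** For $\bigl((\forall x(P(x)\to P(x)))\to q\bigr)\to q$ start with the root labelled by the one hypothesis of sort $\varepsilon$, and with goal $q$. The only move adds a child $a$ labelled by the spine occurrence $P(x)$, with goal $P(a)$. The move $(a,P(x))$ has no premises and finishes. In Example 1, the goal $q$ in $\mathbb E$ leads to $q$ in $\mathbb S_1$, then to $q$ in $\mathbb S_2$, and so on without end.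

Let $\mathbb E_\emptyset$ be the bare root, $\mathbb E_\Phi=\mathbb E_\emptyset[\Phi,\varepsilon]$, and $\gamma_0$ its target goal. A homomorphism $h$ acts on goals by $h(\alpha^b)=\alpha^{h(b)}$.

**Lemma 1.** *If $\mathbb E\vdash g$ and $h:\mathbb E\to\mathbb E'$, then $\mathbb E'\vdash h(g)$, with a derivation of no larger height.*

*Proof.* Induction on height. A move $(b,\psi)$ in $\mathbb E$ with target $g$ gives the move $(h(b),\psi)$ in $\mathbb E'$ with target $h(g)$. For each premise $\varphi$, extend $h$ to $\mathbb E[\varphi,b]\to\mathbb E'[\varphi,h(b)]$ by mapping the fresh chain to the fresh chain. The spine hypotheses are added in corresponding places, so this is a homomorphism, and it maps target goal to target goal. Apply the induction hypothesis. $\square$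

**Lemma 2.** *$\Phi$ is provable in minimal logic iff $\mathbb E_\Phi\vdash\gamma_0$.*

*Proof.* **From right to left.** By induction on height, $\mathbb E\vdash g$ implies that $g$ is derivable in minimal logic from the formulas $\psi^b$ with $\psi\in\Gamma_{\mathbb E}(b)$. Let the last move be $(b,\psi)$ with premises $\varphi_i$. By induction the target goal of $\mathbb E[\varphi_i,b]$ is derivable from the formulas of that env. Run along the spine of $\varphi_i$ from the inside out, with an $\to$-introduction for each spine hypothesis and a $\forall$-introduction for each quantifier. The eigenvariable condition for $a_j$ holds: $a_j$ occurs only in hypotheses that label $a_j$ or nodes below it, and these are discharged before. This gives $\varphi_i^b$ from the formulas of $\mathbb E$, and $\to$-elimination from $\psi^b$ gives $g$. The same passage along the spine of $\Phi$, applied to $\mathbb E_\Phi=\mathbb E_\emptyset[\Phi,\varepsilon]$, yields $\Phi$ without assumptions.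

**From left to right.** We use soundness of Kripke semantics. The worlds are all finite envs over a fixed countably infinite set of nodes, ordered by extension. The domain at $\mathbb E$ is $N(\mathbb E)$. The atoms forced at $\mathbb E$ are the goals $g$ of $\mathbb E$ with $\mathbb E\vdash g$. By Lemma 1, applied to inclusions, this is monotone. We show by simultaneous induction on formulas, for all worlds:

* (a) if $\psi\in\Gamma_{\mathbb E}(b)$, then $\mathbb E\Vdash\psi^b$;
* (b) if $\mathbb E\Vdash\varphi^b$, then $\mathbb E\vdash\varphi^b$.

For (a), let $\mathbb E'\supseteq\mathbb E$ force all $\varphi_i^b$. By (b), $\mathbb E'\vdash\varphi_i^b$ for all $i$, so the move $(b,\psi)$ gives $\mathbb E'\vdash\alpha^b$, that is, $\mathbb E'\Vdash\alpha^b$. For (b), go to the world $\mathbb E[\varphi,b]$, which still forces $\varphi^b$, and instantiate the spine quantifiers by the fresh nodes. The spine hypotheses are forced there by (a). So the target goal is forced, which says $\mathbb E\vdash\varphi^b$. If $\Phi$ is provable, it is forced at $\mathbb E_\emptyset$, so $\mathbb E_\Phi\vdash\gamma_0$ by (b). $\square$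

## 4. Refutation certificates, and why counting classes of trees gives a tower

**Definition (certificate).** A certificate is a finite set $\mathcal R$ of pairs $(\mathbb S,\gamma)$, with $\mathbb S$ a finite env and $\gamma$ a goal of it, such that

* (i) some $(\mathbb S,\gamma)\in\mathcal R$ admits $h:\mathbb E_\Phi\to\mathbb S$ with $h(\gamma_0)=\gamma$;
* (ii) for all $(\mathbb S,\gamma)\in\mathcal R$ and every move $(b,\psi)$ in $\mathbb S$ with target $\gamma$ there are a premise $\varphi_i$ of $\psi$, a pair $(\mathbb S',\gamma')\in\mathcal R$ and $h:\mathbb S[\varphi_i,b]\to\mathbb S'$ mapping the target goal to $\gamma'$.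

**Lemma 3.** *If a certificate exists, $\Phi$ is not provable.*

*Proof.* Suppose $\Phi$ is provable. By Lemma 2, (i) and Lemma 1, some pair $(\mathbb S,\gamma)\in\mathcal R$ has $\mathbb S\vdash\gamma$. Take one with a derivation of minimal height, with last move $(b,\psi)$. All premises of this move have derivations of smaller height. By (ii) and Lemma 1 one of them is carried over to a pair of $\mathcal R$, a contradiction. $\square$

**Example 3.** For $\Phi_1$ of Example 1, the single pair $(\mathbb S_1,q)$ is a certificate. Condition (i) is the inclusion $\mathbb E_{\Phi_1}\subseteq\mathbb S_1$. The only move with target $q$ is $(\varepsilon,\psi_0)$, and $\mathbb S_1[\forall x(P(x)\to q),\varepsilon]=\mathbb S_2$ maps to $\mathbb S_1$ by $a_2\mapsto a_1$.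

**Depth $0$ by hand.** If $\Phi$ has no quantifier, an env is a set $\Gamma$ of hypotheses on the root. There are at most $2^n$ of them and at most $n$ goals. If $\Phi$ is unprovable, the set of all $(\Gamma,g)$ with $\Gamma\nvdash g$ is a certificate with at most $n2^n$ pairs.

The natural continuation is to take, for larger $d$, all unprovable pairs *up to folding*. This does produce a certificate. It rests on the following fact, which we need again later.

**Lemma 4.** *Consider labelled trees of bounded depth over finite sets of sorts and labels, with arbitrary branching, and root-preserving homomorphisms. For each depth bound there are finitely many classes modulo homomorphisms in both directions, and every such tree has a homomorphism, fixing its root, into a finite subtree of itself.*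

*Proof.* Induction on the depth bound. The class of a tree is determined by its root sort, its root label and the set of classes of its child subtrees: if two trees agree in these, each child subtree of one maps to a child subtree of the same class in the other. As there are finitely many child classes by induction, there are finitely many classes. For the second claim, each child subtree maps into a finite subtree of itself. For each class that occurs, choose one child subtree of that class and keep its finite part; map every child subtree of the class first into the chosen one, then into its finite part. $\square$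

**The first attempt.** Let $\mathbb E_\Phi\nvdash\gamma_0$. For a pair $(\mathbb S,\gamma)$ with $\mathbb S$ finite and $\mathbb S\nvdash\gamma$, write $\gamma=\alpha^b$ and put the additional mark $\alpha$ on the node $b$. A homomorphism of marked trees preserves marks, so it maps goal to goal. By Lemma 4 there are finitely many classes of such marked pairs. Choose one pair per class. This is a certificate. Indeed, if $(\mathbb S,\gamma)$ is chosen and $(b,\psi)$ is a move with target $\gamma$, then some $\mathbb S[\varphi_i,b]$ does not prove its target goal; mark it, and map it to the chosen pair of its class. Condition (i) holds in the same way, starting from $(\mathbb E_\Phi,\gamma_0)$. So the classes decide provability.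

Here is where this stops: the number of classes is exponentiated at every quantifier level. The proof of Lemma 4 bounds it by such a tower, and no better count is possible. Take a formula with a chain of sorts $x_1,\dots,x_d$ and $k$ hypotheses of sort $x_d$, such as
$$\bigl(\forall x_1\dots\forall x_d(P_1(x_d)\to\dots\to P_k(x_d)\to q)\bigr)\to q .$$
Single nodes of sort $x_d$ whose labels have $\lfloor k/2\rfloor$ elements form a family of $\binom{k}{\lfloor k/2\rfloor}$ trees with no homomorphism between two different ones. Given such an antichain of $N$ trees with roots of one sort, let $T_X$ be the tree whose root has the parent sort and an empty label, and whose child subtrees are the members of $X$. Then $T_X\to T_Y$ iff $X\subseteq Y$. So the sets $X$ with $\lfloor N/2\rfloor$ elements give an antichain of $\binom{N}{\lfloor N/2\rfloor}\ge 2^N/(N+1)$ trees one level up. With $k=4$ we get $6$, then $20$, then $184756$, and so on. Already at depth $1$ the count is doubly exponential in $k$, since every family of $\lfloor k/2\rfloor$-element child labels is a class of its own, while Theorem A gives a certificate of singly exponential size there.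

So a small certificate must avoid most classes. The refuter has a freedom that the first attempt does not use: it may *enlarge* the env before the play goes on. It can choose envs so large that any further growth either folds back or makes many goals provable at once. The latter can happen only rarely. By Lemmas 2 and 3, Theorem A follows once we show:
$$\text{if }\mathbb E_\Phi\nvdash\gamma_0,\text{ there is a certificate of size }2^{(n+1)^{O((d+1)^2)}}.\qquad(3)$$
*From here to the end of Section 9 we assume $\mathbb E_\Phi\nvdash\gamma_0$.*

## 5. Complete environments

**Definition (complete).** $\mathbb E$ is *$\gamma$-complete* if $\mathbb E\nvdash\gamma$ and $\mathbb E$ is alive in every env $\mathbb F\supseteq\mathbb E$ with $\mathbb F\nvdash\gamma$. Let $C(\mathbb E)$ be the set of goals $\gamma$ of $\mathbb E$ for which $\mathbb E$ is $\gamma$-complete.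

The definition immediately gives the following, which is the engine of the proof.

* (A3) If $\mathbb E$ is dead in $\mathbb F\supseteq\mathbb E$, then $\mathbb F\vdash\gamma$ for *every* $\gamma\in C(\mathbb E)$.

At depth $0$, a set $\Gamma$ is alive only in itself, so $\gamma$-complete means maximal among the sets not proving $\gamma$. In Example 1, $\mathbb S_1$ is $q$-complete: it does not prove $q$ (by Lemma 1 and the minimal-height argument of Lemma 3, with the certificate of Example 3), and any extension only adds children with labels $\subseteq\{P(x)\}$, which fold to $a_1$. Since $\mathbb S_1\vdash P(a_1)$, we have $C(\mathbb S_1)=\{q\}$. The env $\mathbb E_{\Phi_1}$ is not $q$-complete, as it is dead in $\mathbb S_1\nvdash q$.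

**Lemma 5.** *If $\mathbb E\nvdash\gamma$, with $\gamma$ a goal of $\mathbb E$, there is a $\gamma$-complete $\mathbb E^*\supseteq\mathbb E$ (a $\gamma$-completion of $\mathbb E$).*

*Proof.* **Step 1: the construction.** We add everything finite that can be added. A *datum* over an env is a finite set of new nodes, with labels, attached below finitely many old nodes, together with new labels on finitely many old nodes. There are countably many up to isomorphism. Build $\mathbb E=\mathbb E_0\subseteq\mathbb E_1\subseteq\cdots$, handling one datum $\delta$ over the current env per stage, so that every datum over every $\mathbb E_t$ is handled at some stage $\ge t$. Let $\mathbb E_{t+1}=\mathbb E_t+\delta$, with fresh copies of the new nodes, if $\mathbb E_t+\delta\nvdash\gamma$, and $\mathbb E_{t+1}=\mathbb E_t$ otherwise. Put $\mathbb E^*=\bigcup_t\mathbb E_t$.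

**Step 2: $\mathbb E^*\nvdash\gamma$.** It suffices that if $\mathbb E^*$ is the union of an increasing chain and $\mathbb E^*\vdash g$ with $g$ a goal of some member, then some member proves $g$. Use induction on height. Let $(b,\psi)$ be the last move; then $\psi\in\Gamma_{\mathbb E_t}(b)$ for large $t$, and $\mathbb E^*[\varphi_i,b]$ is the union of the chain $\mathbb E_t[\varphi_i,b]$ for these $t$, with common fresh nodes. By induction each premise holds in some member of its chain, and by Lemma 1 all hold for one large $t$.

**Step 3: finite extensions fold back.** Let $\delta$ be a datum over $\mathbb E^*$ with $\mathbb E^*+\delta\nvdash\gamma$. It is a datum over some $\mathbb E_t$, handled at some stage $t'\ge t$. By Lemma 1, $\mathbb E_{t'}+\delta\nvdash\gamma$, so a copy of $\delta$ was added. Mapping the new nodes to their copies retracts $\mathbb E^*+\delta$ onto $\mathbb E^*$.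

**Step 4: countable extensions fold back.** Let $\mathbb F\supseteq\mathbb E^*$ with $\mathbb F\nvdash\gamma$. Adding to $\mathbb E^*$ a single label that $\mathbb F$ has on an old node is a finite extension contained in $\mathbb F$. So it does not prove $\gamma$ and retracts onto $\mathbb E^*$ by Step 3, and the label was already present. Thus $\mathbb F$ has no new labels on old nodes. For each new node $s$ with parent in $\mathbb E^*$, Lemma 4 maps the subtree of $\mathbb F$ at $s$ into a finite subtree $F_s$ of itself, with $s\mapsto s$. The env $\mathbb E^*\cup F_s\subseteq\mathbb F$ does not prove $\gamma$, so it retracts onto $\mathbb E^*$ by Step 3. Compose the two maps on the subtree at $s$. Every new node lies below exactly one such $s$. The union of these maps with the identity on $\mathbb E^*$ is a homomorphism, since the conditions concern only single nodes and parent–child pairs. $\square$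

## 6. Contexts, resets and confinement

We now let the refuter play with complete envs. It remembers the chain of envs through which it has come. After each move it returns to the earliest remembered env that is still alive and contains the location of the new goal. Only if there is none does it enlarge the env.

**Definition (contexts).** Contexts form a rooted tree. Each context $\kappa$ carries an env $\mathbb E_\kappa$, with label function $\Gamma_\kappa$, that extends the env of its parent.

* The env of the root context $\kappa_0$ is a $\gamma_0$-completion of $\mathbb E_\Phi$.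
* Let $b\in N(\mathbb E_\kappa)$ and $\psi\in\Gamma_\kappa(b)$ with target goal $\gamma=\alpha^b\in C(\mathbb E_\kappa)$. Since $\mathbb E_\kappa\nvdash\gamma$, some premise $\varphi_i$ of $\psi$ has $\mathbb E_\kappa\nvdash\varphi_i^b$. Fix one. Put $\mathbb F=\mathbb F_{\kappa,b,\psi}=\mathbb E_\kappa[\varphi_i,b]$, let $\beta$ be its target goal and $Y=Y_{\kappa,b,\psi}$ its set of fresh nodes; so $\mathbb F\nvdash\beta$. The *new child* $\kappa(b,\psi)$ carries a $\beta$-completion of $\mathbb F$.
* Let $\beta$ be a goal of $\mathbb E_\kappa$ with $\mathbb E_\kappa\nvdash\beta$ and $\beta\notin C(\mathbb E_\kappa)$. Then there is $\mathbb F'\supseteq\mathbb E_\kappa$ with $\mathbb F'\nvdash\beta$ in which $\mathbb E_\kappa$ is dead. The *upgrade child* $\kappa(\beta)$ carries a $\beta$-completion of $\mathbb F'$. By (A1), $\mathbb E_\kappa$ is dead in it.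

There are countably many contexts. Nodes added at different places of the construction are chosen distinct. So the union of all $N(\mathbb E_\kappa)$ is one tree, in which each $N(\mathbb E_\kappa)$ is ancestor-closed; it contains $N(\mathbb F_{\kappa,b,\psi})\subseteq N(\mathbb E_{\kappa(b,\psi)})$, and $Y_{\kappa,b,\psi}\cap N(\mathbb E_\kappa)=\emptyset$. From now on $\preceq$, $\langle a\rangle$ and comparability refer to this tree. Write $\kappa\sqsubseteq\kappa'$ if $\kappa'$ is $\kappa$ or a descendant of $\kappa$, $\kappa\sqsubset\kappa'$ if moreover $\kappa\ne\kappa'$, and $\uparrow\!\kappa=\{\kappa':\kappa\sqsubseteq\kappa'\}$. "$\kappa$ is alive (dead) in $\mathbb F$" means that $\mathbb E_\kappa$ is.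

**Definition (positions, results, runs).** A *position* is $(\kappa,\gamma)$ with $\gamma\in C(\mathbb E_\kappa)$. Let $\kappa_0\sqsubset\dots\sqsubset\kappa_r=\kappa$ be the branch to $\kappa$, and $\mathbb E_i=\mathbb E_{\kappa_i}$. A move $(b,\psi)$ in $\mathbb E_\kappa$ with target $\gamma$ yields $\mathbb F,\beta,Y$ as above. Put
$$J=\{i\le r:\ \mathrm{loc}(\beta)\in N(\mathbb E_i)\text{ and }\mathbb E_i\text{ is alive in }\mathbb F\}.\qquad(4)$$

* If $J=\emptyset$, the result is $(\kappa(b,\psi),\beta)$.
* If $J\ne\emptyset$, let $i=\min J$ and fix a retraction $h=h_{\kappa,b,\psi}:\mathbb F\to\mathbb E_i$. The result is $(\kappa_i,\beta)$ if $\beta\in C(\mathbb E_i)$, and $(\kappa_i(\beta),\beta)$ otherwise.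

A *run* is a sequence of positions $(\kappa^t,\gamma^t)$ that starts at $(\kappa_0,\gamma_0)$, each resulting from its predecessor by a move; $\mathbb F_t\supseteq\mathbb E_{\kappa^t}$ is the env of the move at time $t$. A position is *reachable* if it lies on a run.

We check that the second case makes sense. Let $b^*$ be the last node of the chain under $b$ (with $b^*=b$ if the chain is empty), so $\beta=\alpha^{b^*}$ for an atom occurrence $\alpha$. The retraction $h$ fixes $\mathrm{loc}(\beta)\in N(\mathbb E_i)$ and its ancestors, so all nodes in $\beta$. Hence $\beta=h(\beta)=\alpha^{h(b^*)}$ is a goal of $\mathbb E_i$. Moreover $\mathbb E_i\nvdash\beta$, since $\mathbb E_i\subseteq\mathbb F\nvdash\beta$. So $\kappa_i(\beta)$ exists if $\beta\notin C(\mathbb E_i)$, and the result is a position in all cases.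

**Example 4 (all three results, depth $0$).** Let $\Phi_2=(r\to q)\to((s\to r)\to q)\to(s\to q)\to q$. The hypotheses are $\psi_1=r\to q$, $\psi_2=(s\to r)\to q$, $\psi_3=s\to q$ and the occurrence $\sigma$ of $s$ in the premise $s\to r$. Since no hypothesis has target $r$, and $s$ is provable only if $\sigma$ is present, $\mathbb E_0=\{\psi_1,\psi_2,\psi_3\}$ does not prove $q$; adding $\sigma$ makes $q$ provable by $\psi_3$. So $\mathbb E_0$ is $q$-complete. From $(\kappa_0,q)$:

* the move $\psi_3$ has goal $s$ in $\mathbb F=\mathbb E_0$, and $s\in C(\mathbb E_0)$, so the result is $(\kappa_0,s)$;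
* the move $\psi_1$ has goal $r$ in $\mathbb F=\mathbb E_0$, but $\mathbb E_0$ is dead in $\mathbb E_0\cup\{\sigma\}\nvdash r$, so the result is $(\kappa_0(r),r)$, in the env $\mathbb E_0\cup\{\sigma\}$;
* the move $\psi_2$ has goal $r$ in $\mathbb F=\mathbb E_0\cup\{\sigma\}$, where $\mathbb E_0$ is dead, so $J=\emptyset$ and a new child is entered.

No further moves exist from any of the three results.

**Example 5 (why the location matters, depth $1$).** Let $\Phi_3=\psi\to q$ with $\psi=(\forall x(P(x)\to R(x)))\to q$. No hypothesis has target $R(x)$, so neither any $R(\cdot)$ nor $q$ is ever derivable. Let $\mathbb E_0$ be the root with label $\{\psi\}$ and a child $a_1$ with label $\{P(x)\}$. All extensions fold onto it, so it is $q$-complete. The move $(\varepsilon,\psi)$ adds $a_2$ with label $\{P(x)\}$, and $\beta=R(a_2)$. Although $\mathbb E_0$ is alive in $\mathbb F$, folding would move the goal. Since $\mathrm{loc}(\beta)=a_2\notin N(\mathbb E_0)$, we have $J=\emptyset$, and a new child is entered, for which we can take the env $\mathbb F$. The goal now sits inside the new part $\langle a_2\rangle$. Lemma 6 below says that this is the general picture.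

We collect five facts about steps.

**(Comp)** *Consecutive locations on a run are comparable.* The old location satisfies $\mathrm{loc}(\gamma)\preceq b\preceq b^*$, the new one satisfies $\mathrm{loc}(\beta)\preceq b^*$, and the ancestors of $b^*$ form a chain.

**(I)** *If $(\kappa_r,\gamma)$ is reachable, $i<r$ and $\mathrm{loc}(\gamma)\in N(\mathbb E_i)$, then $\kappa_i$ is dead in $\mathbb E_r$.* For the initial position there is no $i<r$. Otherwise look at the last step of a run to the position.

* New child: for all proper ancestors $\kappa_i$ of it with $\mathrm{loc}(\beta)\in N(\mathbb E_i)$ we have $i\notin J=\emptyset$, so $\kappa_i$ is dead in $\mathbb F$, hence in the env of the child by (A1).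
* Result $(\kappa_i,\beta)$: let $i'<i$ with $\mathrm{loc}(\beta)\in N(\mathbb E_{i'})$. By minimality of $i$, $\kappa_{i'}$ is dead in $\mathbb F$. As $\kappa_i$ is alive in $\mathbb F$, (A2) shows that $\kappa_{i'}$ is dead in $\mathbb E_i$.
* Result $(\kappa_i(\beta),\beta)$: for $i'<i$ with $\mathrm{loc}(\beta)\in N(\mathbb E_{i'})$, $\kappa_{i'}$ is dead in $\mathbb E_i$ as before, hence in the larger env; and $\kappa_i$ is dead in its upgrade child.

**(P)** *If all contexts $\kappa^t,\dots,\kappa^{t'}$ of a run are proper descendants of $\kappa_i$, and $\kappa_i$ is dead in $\mathbb E_{\kappa^t}$, then it is dead in $\mathbb E_{\kappa^{t'}}$.* Consider one step. By (A1), $\kappa_i$ is dead in $\mathbb F_t$. If the step enters a new child, its env contains $\mathbb F_t$. If the step leads to $\kappa_j$ or $\kappa_j(\beta)$ with $\kappa_j$ alive in $\mathbb F_t$, then $\kappa_j\ne\kappa_i$. Also $\kappa_i\sqsubseteq\kappa_j$, because the result is a proper descendant of $\kappa_i$. If $\kappa_i$ were alive in $\mathbb E_j$, it would be alive in $\mathbb F_t$ by (A2). So it is dead in $\mathbb E_j$ and in every larger env.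

**(E1)** *A step from a context $\kappa$ never results in an upgrade child $\kappa_i(\beta)\sqsubseteq\kappa$.* Such a step needs $\kappa_i$ alive in $\mathbb F\supseteq\mathbb E_\kappa\supseteq\mathbb E_{\kappa_i(\beta)}$, but $\kappa_i$ is dead in the last env.

**(E2)** *A step from a context outside $\uparrow\!\kappa$ into $\uparrow\!\kappa$ lands on $\kappa$ itself, and $\kappa$ is then a child of an ancestor-or-self of the source.* Steps lead to an ancestor-or-self of the source or to a child of one. The ancestors-or-self of the source are outside $\uparrow\!\kappa$, and a child of one of them that lies in $\uparrow\!\kappa$ is $\kappa$. Consequently, if $\kappa=\hat\kappa(b,\psi)$, the step is the move $(b,\psi)$ made in the context $\hat\kappa$ with $J=\emptyset$. If $\kappa=\hat\kappa(\beta)$, the step has the upgrade result $(\hat\kappa(\beta),\beta)$.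

**Lemma 6 (confinement).** *Let $\kappa_{i+1}$ be a child of $\kappa_i$, $\kappa_{i+1}\sqsubseteq\kappa$, $(\kappa,\gamma)$ reachable and $\kappa_i$ alive in $\mathbb E_\kappa$. Then $\kappa_{i+1}=\kappa_i(b,\psi)$ is a new child, its chain $Y$ is non-empty, and $\mathrm{loc}(\gamma)\in\langle s\rangle$, where $s\notin N(\mathbb E_i)$ is the first node of $Y$, a child of $b$. Moreover, every move $(b',\psi')$ with target $\gamma$ in $\mathbb E_\kappa$ has $b'\in\langle s\rangle$ and $Y_{\kappa,b',\psi'}\subseteq\langle s\rangle$.*

*Proof.* **Step 1: the kind of child.** If $\kappa_{i+1}$ were an upgrade child, $\kappa_i$ would be dead in $\mathbb E_{i+1}\subseteq\mathbb E_\kappa$. So $\kappa_{i+1}=\kappa_i(b,\psi)$.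

**Step 2: the entrance.** Take a run to $(\kappa,\gamma)$ and the last time $t_0$ at which it enters $\uparrow\!\kappa_{i+1}$. By (E2) it enters at $\kappa_{i+1}$, by the move $(b,\psi)$ with $J=\emptyset$. By (A1), $\kappa_i$ is alive in $\mathbb F\subseteq\mathbb E_{i+1}\subseteq\mathbb E_\kappa$. Since $i\notin J$, this means $\mathrm{loc}(\beta)\notin N(\mathbb E_i)$, that is, $\mathrm{loc}(\beta)\in Y\subseteq\langle s\rangle$. In particular $Y\ne\emptyset$.

**Step 3: the location cannot leave $\langle s\rangle$.** From $t_0$ on, all contexts are proper descendants of $\kappa_i$. If $\kappa_i$ were dead in one of their envs, by (P) it would be dead in $\mathbb E_\kappa$. So it is alive in all of them, and by (I) all these locations are outside $N(\mathbb E_i)$. Consecutive ones are comparable by (Comp). A node $c$ comparable to a node $a\in\langle s\rangle$ is in $\langle s\rangle$, or $c\preceq b$: if $a\preceq c$, then $c\in\langle s\rangle$; if $c\preceq a$, then $c$ and $s$ are both ancestors-or-self of $a$, so $s\preceq c$ or $c\preceq b$. In the case $c\preceq b$ we have $c\in N(\mathbb E_i)$, which is excluded. So all locations from $t_0$ on stay in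 $\langle s\rangle$.

**Step 4: moves.** A move $(b',\psi')$ with target $\gamma$ has $\mathrm{loc}(\gamma)\preceq b'$, so $b'\in\langle s\rangle$, and the fresh chain lies below $b'$. $\square$

**Notation.** If $\kappa_m\sqsubset\kappa$, $\kappa_m$ is alive in $\mathbb E_\kappa$, and $\kappa$ occurs on a run, let $s_m$ be the node $s$ of Lemma 6 for the child $\kappa_{m+1}\sqsubseteq\kappa$ of $\kappa_m$. It depends only on $\kappa_{m+1}$. We have $s_m\in N(\mathbb E_{m+1})$ and $\langle s_m\rangle\cap N(\mathbb E_m)=\emptyset$, since $N(\mathbb E_m)$ is ancestor-closed. In Example 5, $s_0=a_2$.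

## 7. Branches of contexts have length at most $(n+1)^{d+1}-1$

By (I) and (A3), if two contexts on a branch are visited with goals at the same node $a$, then the earlier env is dead in the later one. So the later env proves the earlier goal, and the two goals differ. Hence by (2) each node serves at most $n$ contexts of a branch. The nodes themselves are unbounded in number. What saves us is that locations walk along the tree.

**Lemma 7.** *Let $w_1,\dots,w_M$ be nodes of a tree of depth $\le d$, consecutive ones comparable, partitioned into consecutive non-empty intervals ("blocks") so that every node occurs in at most $n$ blocks. Then there are at most $L:=(n+1)^{d+1}-1$ blocks.*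

For $n=d=1$ we get $L=3$, attained by the sequence $a,\varepsilon,b$ with two children $a,b$ of the root and three blocks of one element.

*Proof.* Let $f(0)=n$ and $f(t)=n+(n+1)f(t-1)$, so $f(t)+1=(n+1)^{t+1}$. We claim that a contiguous segment inside $\langle a\rangle$, with $a$ of depth $d-t$, meets at most $f(t)$ blocks. At most $n$ of the blocks it meets contain an occurrence of $a$ in the segment. If $t=0$, then $\langle a\rangle=\{a\}$ and there are no others. If $t>0$, the other blocks that it meets form at most $n+1$ runs of consecutive blocks. Each run gives a contiguous subsegment in $\langle a\rangle\setminus\{a\}$. By comparability this subsegment stays in the subtree of one child of $a$, so it meets at most $f(t-1)$ blocks. The claim for the root, with $t=d$, gives the lemma. $\square$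

**Lemma 8.** *Every branch $\kappa_0\sqsubset\dots\sqsubset\kappa_r$ to a context occurring on a run satisfies $r+1\le L$.*

*Proof.* **Step 1: the blocks.** We make one block per context of the branch. Take a run containing $\kappa_r$, let $e_r$ be the first time it is in $\kappa_r$, and restrict it to $[0,e_r]$. For $j\le r$ let $e_j$ be the least time such that $\kappa_j\sqsubseteq\kappa^t$ for all $t\in[e_j,e_r]$. For $j=r$ this agrees with the choice of $e_r$, since $\uparrow\!\kappa_r$ is entered only at $\kappa_r$. By (E2), $\kappa^{e_j}=\kappa_j$. Also $e_j\le e_{j+1}$, as $\kappa_{j+1}\sqsubseteq\kappa^t$ implies $\kappa_j\sqsubseteq\kappa^t$, and equality is impossible. So $e_0=0<e_1<\dots<e_r$. For $j<r$, block $j$ consists of the times in $[e_j,e_{j+1})$ at which the context is exactly $\kappa_j$; it contains $e_j$. Block $r$ is $\{e_r\}$. Call the times in blocks *listed*, and list the locations $\mathrm{loc}(\gamma^t)$ at these times in order. They are all nodes of $\mathbb E_r$. We verify the hypotheses of Lemma 7.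

**Step 2: how a side branch is left.** Here is what we need.

(∗) *Let $\kappa'$ be a child of $\kappa_j$, $t^-\in[e_j,e_r)$, $\kappa'\sqsubseteq\kappa^{t^-}$ and $\kappa'\not\sqsubseteq\kappa^{t^-+1}$. Then the step at $t^-$ leads to $\kappa_j$ or to some $\kappa_j(\beta)$, and $\kappa_j$ is alive in $\mathbb E_{\kappa^{t^-}}$.*

The step is not into a new child of $\kappa^{t^-}$, which would lie in $\uparrow\!\kappa'$. So it leads to $\bar\kappa$ or $\bar\kappa(\beta)$ with $\bar\kappa\sqsubseteq\kappa^{t^-}$ alive in $\mathbb F_{t^-}$. Since $\kappa'\not\sqsubseteq\bar\kappa$, and both lie on the branch to $\kappa^{t^-}$, we have $\bar\kappa=\kappa_i$ for some $i\le j$. As $t^-+1\in[e_j,e_r]$, we have $\kappa_j\sqsubseteq\kappa^{t^-+1}$. If the result is in $\kappa_i$, this forces $i=j$. If the result is in $\kappa_i(\beta)$ with $i<j$, it forces $\kappa_i(\beta)=\kappa_j\sqsubseteq\kappa^{t^-}$, contradicting (E1). So $i=j$. Finally $\kappa_j$ is alive in $\mathbb F_{t^-}\supseteq\mathbb E_{\kappa^{t^-}}$; use (A1).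

**Step 3: consecutive listed locations are comparable.** Let $\tau$ be a listed time in block $j<r$. Then $\kappa^\tau=\kappa_j$, $\tau+1\le e_{j+1}\le e_r$, and $\kappa_j\sqsubseteq\kappa^{\tau+1}$.

*Case 1: $\kappa^{\tau+1}=\kappa_j$.* Then $\tau+1\ne e_{j+1}$, so $\tau+1<e_{j+1}$ lies in block $j$ and is the next listed time. Use (Comp).

Otherwise $\kappa^{\tau+1}=\kappa'$ is a child of $\kappa_j$: a step from $\kappa_j$ leads to an ancestor-or-self of $\kappa_j$ or to a child of one, and the result is a proper descendant of $\kappa_j$.

*Case 2: $\kappa'\sqsubseteq\kappa^t$ for all $t\in[\tau+1,e_r]$.* Then $\kappa'\sqsubseteq\kappa_r$, so $\kappa'=\kappa_{j+1}$. Since $\kappa^\tau=\kappa_j$, $e_{j+1}=\tau+1$, which is the next listed time. Use (Comp).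

*Case 3: otherwise.* Let $t_1\le e_r$ be the first time after $\tau+1$ with $\kappa'\not\sqsubseteq\kappa^{t_1}$. By (∗), $\kappa_j$ is alive in $\mathbb E_{\kappa^{t_1-1}}$, and the step at $t_1-1$ leads to $\kappa_j$ or $\kappa_j(\beta)$. In either case the index $j$ was in the set $J$ of this step, so $\mathrm{loc}(\gamma^{t_1})\in N(\mathbb E_j)$. By Lemma 6 and (E2), $\kappa'=\kappa_j(b,\psi)$, where $(b,\psi)$ is the move made at $\tau$, and $\mathrm{loc}(\gamma^{t_1-1})\in\langle s\rangle$, where $s\notin N(\mathbb E_j)$ is a child of $b$. The location $\mathrm{loc}(\gamma^{t_1})$ is comparable to it and not in $\langle s\rangle$, hence $\preceq b$. Also $\mathrm{loc}(\gamma^\tau)\preceq b$. So the locations at $\tau$ and $t_1$ are comparable.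

It remains to see that $t_1$ is the next listed time. The contexts at times in $[\tau+1,t_1-1]$ are proper descendants of $\kappa_j$, so these times are not in block $j$. They are later than $\tau\ge e_j$, so they are not in earlier blocks. They are not in later blocks, since $e_{j+1}\ge t_1$: if $e_{j+1}\in[\tau+1,t_1-1]$, then $\kappa'\sqsubseteq\kappa^{e_{j+1}}=\kappa_{j+1}$, so $\kappa'=\kappa_{j+1}\sqsubseteq\kappa^{t_1}$, a contradiction. And $t_1$ itself is listed. If $\kappa^{t_1}=\kappa_j$, then $t_1<e_{j+1}$, so $t_1$ is in block $j$. If $\kappa^{t_1}=\kappa_j(\beta)$, then $\uparrow\!\kappa_j(\beta)$ is not left during $[t_1,e_r]$: by (∗), applied to the child $\kappa_j(\beta)$, leaving it requires $\kappa_j$ alive in an env that contains $\mathbb E_{\kappa_j(\beta)}$, where it is dead. Hence $\kappa_{j+1}=\kappa_j(\beta)$. At time $t_1-1$ the run was in $\uparrow\!\kappa'$ with $\kappa'\ne\kappa_{j+1}$, so $e_{j+1}=t_1$, which is listed.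

**Step 4: each node occurs in at most $n$ blocks.** Let $a$ be the location of $\gamma_i\in C(\mathbb E_i)$ in block $i$ and of $\gamma_j\in C(\mathbb E_j)$ in block $j>i$. Then $a\in N(\mathbb E_i)$, so $\kappa_i$ is dead in $\mathbb E_j$ by (I), and $\mathbb E_j\vdash\gamma_i$ by (A3), while $\mathbb E_j\nvdash\gamma_j$. So $\gamma_i\ne\gamma_j$. By (2) at most $n$ blocks contain $a$. Lemma 7 applies to the $r+1$ blocks. $\square$

## 8. A finite selection closed under moves and retractions

The contexts carry infinite envs and have infinitely many children. For a certificate we keep only the nodes that the play needs: those of $\mathbb E_\Phi$, the fresh chains, and the images under the retractions used. The difficulty is feedback. A retraction into $\kappa_i$ adds nodes to $\kappa_i$, which allow more moves, which cause more retractions into $\kappa_i$.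

**Definition (selection).** Let the sets $S_\kappa\subseteq N(\mathbb E_\kappa)$, for all contexts $\kappa$, and the set $\widehat P$ of positions be least such that:

* (S0) $(\kappa_0,\gamma_0)\in\widehat P$ and $N(\mathbb E_\Phi)\subseteq S_{\kappa_0}$.
* (S1) $S_\kappa\subseteq S_{\kappa'}$ for each child $\kappa'$ of $\kappa$.
* (S2) If $(\kappa,\gamma)\in\widehat P$, $b\in S_\kappa$, $\psi\in\Gamma_\kappa(b)$ has target goal $\gamma$, and the result of the move $(b,\psi)$ is $(\kappa^*,\beta)$, then $(\kappa^*,\beta)\in\widehat P$. If $J=\emptyset$, then $Y\subseteq S_{\kappa^*}$. If $i=\min J$, then $h_{\kappa,b,\psi}(S_\kappa\cup Y)\subseteq S_{\kappa_i}$; this is called an *event into $\kappa_i$*.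

They are generated in stages: stage $0$ is empty, and stage $t+1$ consists of stage $t$ and everything obtained by one application of the rules to stage $t$. All rules are finitary, so the union of the stages $S^t_\kappa,P^t$ is the least solution. "$x$ enters $S_\kappa$ at stage $t+1$" means $x\in S^{t+1}_\kappa\setminus S^t_\kappa$. Let $\widehat{\mathcal C}$ be the set of contexts occurring in $\widehat P$.

In Example 5, with the envs chosen there, $S_{\kappa_0}=\{\varepsilon\}$, because there $N(\mathbb E_{\Phi_3})=\{\varepsilon\}$ and no event occurs. The only move gives $(\kappa_1,R(a_2))\in\widehat P$ and $S_{\kappa_1}=\{\varepsilon,a_2\}$, and $a_1$ is never selected.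

**(F1)** *All $S^t_\kappa$, hence all $S_\kappa$, are ancestor-closed.* Induction on $t$: new elements come from ancestor-closed sets. This is clear for (S0) and (S1). In (S2), $S^t_\kappa\cup Y$ is ancestor-closed as $b\in S^t_\kappa$, hence so is its image under $h$. If $J=\emptyset$, the ancestors of $Y$ outside $Y$ lie in $S^t_\kappa\subseteq S^{t+1}_{\kappa^*}$ by (S1).

**(F2)** *Positions of $\widehat P$ are reachable, and $\widehat{\mathcal C}$ is closed under ancestors.* Induction on stages, as the context of a result is an ancestor-or-self of $\kappa$ or a child of one. So contexts of $\widehat{\mathcal C}$ occur on runs, and Lemmas 6 and 8 apply to them.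

**(F3)** *If $(\kappa,\gamma)\in\widehat P$, then $\gamma=\alpha^c$ for an atom occurrence $\alpha$ and some $c\in S_\kappa$; so $\mathrm{loc}(\gamma)\in S_\kappa$.* For $\gamma_0$ take $c$ to be the last node of $N(\mathbb E_\Phi)$. In (S2), $\beta=\alpha^{b^*}$ with $b^*\in S_\kappa\cup Y$. If $J=\emptyset$, then $b^*\in S_{\kappa^*}$. Otherwise $\beta=\alpha^{h(b^*)}$ with $h(b^*)\in S_{\kappa_i}\subseteq S_{\kappa_i(\beta)}$. The last claim follows from (F1).

**(F4)** *If $\kappa(b,\psi)\in\widehat{\mathcal C}$, then $b\in S_\kappa$, the target $\gamma$ of the move satisfies $(\kappa,\gamma)\in\widehat P$, and $Y_{\kappa,b,\psi}\subseteq S_{\kappa(b,\psi)}$. If $\kappa(\beta)\in\widehat{\mathcal C}$, then $(\kappa(\beta),\beta)\in\widehat P$ and $\mathrm{loc}(\beta)\in S_\kappa$.* Let $\kappa'$ be the child in question, and take a position of $\widehat P$ of least stage whose context lies in $\uparrow\!\kappa'$. It is obtained by (S2) from a position with context outside $\uparrow\!\kappa'$, so (E2) describes the step. In the first case the step is the move $(b,\psi)$ in $\kappa$ with $J=\emptyset$, and the claims are what (S2) requires and yields. In the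 upgrade case the result is $(\kappa(\beta),\beta)$. We have $\mathrm{loc}(\beta)\in S\cup Y$ for the sets of the source, by (F1) and $\mathrm{loc}(\beta)\preceq b^*$. The retraction $h$ onto $\mathbb E_\kappa$ fixes it, so the event puts it into $S_\kappa$.

For $\kappa\in\widehat{\mathcal C}$ let $\mathbb S_\kappa$ be the restriction of $\mathbb E_\kappa$, with full labels, to $S_\kappa$. By (F1) it is an env.

**Lemma 9.** *If $\widehat{\mathcal C}$ and all $S_\kappa$ with $\kappa\in\widehat{\mathcal C}$ are finite, then $\{(\mathbb S_\kappa,\gamma):(\kappa,\gamma)\in\widehat P\}$ is a certificate.*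

*Proof.* By (F3), $\gamma$ is a goal of $\mathbb S_\kappa$. Each $\mathbb S_\kappa$ has at most $n|S_\kappa|$ goals, so the set is finite. Condition (i) holds since $\mathbb E_\Phi\subseteq\mathbb S_{\kappa_0}$. For (ii), let $(b,\psi)$ be a move in $\mathbb S_\kappa$ with target $\gamma$, and $\varphi_i$ the premise fixed for it. Then $\mathbb S_\kappa[\varphi_i,b]$ is the restriction of $\mathbb F_{\kappa,b,\psi}$ to $S_\kappa\cup Y$. Since $b\in S_\kappa$, the result $(\kappa^*,\beta)$ is in $\widehat P$. If $J=\emptyset$, the restriction is contained in $\mathbb S_{\kappa^*}$ by (S1) and (S2). Otherwise $h_{\kappa,b,\psi}$ maps it into $\mathbb S_{\kappa_i}$ and fixes $\beta$; if $\kappa^*=\kappa_i(\beta)$, compose with $\mathbb S_{\kappa_i}\subseteq\mathbb S_{\kappa_i(\beta)}$. $\square$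

**Lemma 10.** *Let $\kappa_m\sqsubset\kappa\in\widehat{\mathcal C}$ with $\kappa_m$ alive in $\mathbb E_\kappa$. Then $S^t_\kappa\subseteq S^t_{\kappa_m}\cup\langle s_m\rangle$ for every $t$. Hence $S^t_\kappa\cap N(\mathbb E_m)\subseteq S^t_{\kappa_m}$, $S_\kappa\cap N(\mathbb E_m)=S_{\kappa_m}$ and $S_\kappa\setminus S_{\kappa_m}=S_\kappa\cap\langle s_m\rangle$.*

So, compared with a living ancestor, a context has new selected nodes only inside the confinement subtree.

*Proof.* The consequences follow from $\langle s_m\rangle\cap N(\mathbb E_m)=\emptyset$ and (S1). The first claim is by induction on $t$, for all $\kappa$ and $m$ at once. Let $x$ enter $S_\kappa$ at stage $t+1$; this is not by (S0), as $\kappa\ne\kappa_0$.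

*By (S1) from the parent.* If the parent is $\kappa_m$, then $x\in S^t_{\kappa_m}$. Otherwise the parent is a proper descendant of $\kappa_m$, in $\widehat{\mathcal C}$ by (F2), $\kappa_m$ is alive in its env by (A1), and it has the same $s_m$. Use the induction hypothesis.

*By $Y\subseteq S_\kappa$, with $\kappa$ a new child.* If the parent is $\kappa_m$, then $Y\subseteq\langle s_m\rangle$ by definition of $s_m$. Otherwise $\kappa_m$ is alive in the env of the parent by (A1), and Lemma 6, applied to the parent and the position of $\widehat P$ from which the step was made, gives $Y\subseteq\langle s_m\rangle$.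

*By an event.* Then $x=h(y)$ with $y\in S^t_{\kappa''}\cup Y''$, $\kappa\sqsubseteq\kappa''\in\widehat{\mathcal C}$ and $h$ a retraction $\mathbb F''\to\mathbb E_\kappa$. By (A2), $\kappa_m$ is alive in $\mathbb F''$, so in $\mathbb E_{\kappa''}$ by (A1), with the same $s_m$. By the induction hypothesis for $\kappa''$ and by Lemma 6 ($Y''\subseteq\langle s_m\rangle$), $y\in S^t_{\kappa_m}$ or $y\in\langle s_m\rangle$. As $h$ is the identity on $N(\mathbb E_\kappa)\supseteq N(\mathbb E_m)\cup\{s_m\}$, we get $x=y\in S^t_{\kappa_m}$ in the first case and $x\in\langle s_m\rangle$ in the second. $\square$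

**Definition (own part).** For $\kappa=\kappa_r\in\widehat{\mathcal C}$ let $m$ be the largest $i<r$ with $\kappa_i$ alive in $\mathbb E_\kappa$. Put $\rho(\kappa)=s_m$ and $T_\kappa=S_\kappa\setminus S_{\kappa_m}\subseteq\langle s_m\rangle$. If there is no such $i$, put $\rho(\kappa)=\varepsilon$ and $T_\kappa=S_\kappa$. The *height* of a node of depth $e$ is $d-e$.

In Example 5, $\rho(\kappa_1)=a_2$, of height $0$, and $T_{\kappa_1}=\{a_2\}$.

**(D) Decomposition.** *Let $\kappa_j\sqsubset\kappa''\in\widehat{\mathcal C}$ with $\kappa_j$ alive in $\mathbb E_{\kappa''}$. Then $S_{\kappa''}\setminus S_{\kappa_j}$ is a union of at most $\mathrm{height}(s_j)+1$ sets $T_{\kappa'}$ with $\kappa'\in\widehat{\mathcal C}$, and the nodes $\rho(\kappa')$ are $s_j$ and proper descendants of it.*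

Let $j=m_0<m_1<\dots<m_q$ be the indices $\ge j$ of the proper ancestors of $\kappa''$ that are alive in $\mathbb E_{\kappa''}$, and let $m_{q+1}$ be the index of $\kappa''$. For $0\le l\le q$, the largest index of a proper ancestor of $\kappa_{m_{l+1}}$ that is alive in $\mathbb E_{m_{l+1}}$ is $m_l$: $\kappa_{m_l}$ is alive there by (A1), and if $\kappa_i$ with $m_l<i<m_{l+1}$ were alive there, it would be alive in $\mathbb E_{\kappa''}$ by (A2). So $T_{\kappa_{m_{l+1}}}=S_{\kappa_{m_{l+1}}}\setminus S_{\kappa_{m_l}}$, with $\rho(\kappa_{m_{l+1}})=s_{m_l}$, and $S_{\kappa''}\setminus S_{\kappa_j}$ is the union of these sets. For $l\ge1$, $s_{m_l}$ is a child of the node $b$ with $\kappa_{m_l+1}=\kappa_{m_l}(b,\psi)$, and by (F4) $(b,\psi)$ is a move from a position $(\kappa_{m_l},\gamma)\in\widehat P$. As $\kappa_{m_{l-1}}$ is alive in $\mathbb E_{m_l}$, Lemma 6 gives $b\in\langle s_{m_{l-1}}\rangle$. So $s_{m_0},s_{m_1},\dots$ get strictly deeper, each a proper descendant of the one before, and there are at most $\mathrm{height}(s_{m_0})+1$ of them.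

## 9. Counting the selection by the height of its root

The feedback is controlled because whatever an event brings into $\kappa_j$ lies properly below a node $b$ of $\kappa_j$, and was produced by contexts confined to a subtree of smaller height than $b$. This allows an induction on height.

**Proposition 11.** *Put $D(-1)=1$, and for $0\le k\le d$*
$$u_k=(d+1)D(k-1),\qquad D(k)=(2nu_k+1)^{(d+1)(L+2)L}.\qquad(5)$$
*If $\kappa\in\widehat{\mathcal C}$ and $\mathrm{height}(\rho(\kappa))\le k$, then $|T_\kappa|\le D(k)$.*

*Proof.* Induction on $k\ge0$. Let $\kappa=\kappa_r$, $\rho=\rho(\kappa)$, and $m$ as in the definition of $T_\kappa$; put $m=-1$ and $S_{\kappa_{-1}}=\emptyset$ if there is no such index. For $m<j\le r$ put $T'_j=S_{\kappa_j}\setminus S_{\kappa_m}$. Then $T'_r=T_\kappa$, and $T'_j\subseteq\langle\rho\rangle$ by Lemma 10, as $\kappa_m$ is alive in $\mathbb E_j$ by (A1); for $m=-1$ this is trivial. We bound $|T'_j|$ along the branch.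

**Step 1: how elements of $T'_j$ arise.** Let $x\in T'_j$ enter $S_{\kappa_j}$ at stage $t+1$, and choose one rule by which it does.

1. By (S1): $x\in S^t_{\kappa_{j-1}}$. Since $x\notin S_{\kappa_m}$, we have $j>m+1$ and $x\in T'_{j-1}$.
2. $x$ is in the chain $Y$ that creates $\kappa_j$ (at most $d$ nodes), or $j=0$ and $x\in N(\mathbb E_\Phi)$ (at most $d+1$ nodes).
3. By an event into $\kappa_j$: $x=h(y)$, from a position of $\widehat P$ in a context $\kappa''$ with $\kappa_j\sqsubseteq\kappa''$, and $y\in S^t_{\kappa''}\cup Y''$. Here $\kappa_j$ is alive in $\mathbb F''$, hence in $\mathbb E_{\kappa''}$. Moreover $y\notin N(\mathbb E_j)$. Otherwise $y\notin Y''$, so $y\in S^t_{\kappa''}\cap N(\mathbb E_j)\subseteq S^t_{\kappa_j}$, by Lemma 10 or trivially if $\kappa''=\kappa_j$. Then $x=h(y)=y\in S^t_{\kappa_j}$, and $x$ would not enter at stage $t+1$.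

**Step 2: in case 3, $x$ lies properly below a node $b\in T'_j$.** We say $x$ is *generated at* $b$, where $b$ is the following node. If $\kappa''=\kappa_j$, let $(b,\psi)$ be the move of the event; then $y\in Y''$, the fresh chain under $b$. If $\kappa_j\sqsubset\kappa''$, then by Lemma 6 the child of $\kappa_j$ towards $\kappa''$ is $\kappa_j(b,\psi)$, with first fresh node $s$, a child of $b$; and $y\in\langle s\rangle$, by Lemma 10 and $y\notin N(\mathbb E_j)$ if $y\in S^t_{\kappa''}$, and by Lemma 6 if $y\in Y''$. In both cases $y$ is a proper descendant of $b\in N(\mathbb E_j)$, and $h$ fixes $b$. So $x=h(y)$ is a proper descendant of $b$.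

Moreover $b\in S_{\kappa_j}$ and $(b,\psi)$ is a move from a position $(\kappa_j,\gamma)\in\widehat P$: in the first case by (S2), in the second by (F2) and (F4). If $m\ge0$, then Lemma 6, with $\kappa_m$ alive in $\mathbb E_j$, gives $b\in\langle\rho\rangle$, which is disjoint from $S_{\kappa_m}$. So $b\in T'_j$ and $\mathrm{height}(b)\le k$.

**Step 3: the number $Q$ of nodes generated at a fixed $b$.** If $\mathrm{height}(b)=0$, there are none. So let $1\le\mathrm{height}(b)\le k$ and write $u=u_k$. An event is determined by its context and its move. Events from $\kappa_j$ itself use moves $(b,\psi)$, and each contributes images of at most $d$ fresh nodes; altogether at most $nd$ nodes.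

Now fix one of the at most $n$ hypotheses $\psi$ for which events come from contexts above $\kappa_1'=\kappa_j(b,\psi)$, with first fresh node $s$; so $\mathrm{height}(s)\le k-1$. Let $\mathcal D$ be the set of $\kappa''\in\widehat{\mathcal C}$ with $\kappa_1'\sqsubseteq\kappa''$ and $\kappa_j$ alive in $\mathbb E_{\kappa''}$. For $\kappa''\in\mathcal D$ put $U(\kappa'')=S_{\kappa''}\setminus S_{\kappa_j}=S_{\kappa''}\cap\langle s\rangle$, by Lemma 10. By (D), $U(\kappa'')$ is a union of at most $k$ sets $T$ whose $\rho$ has height $\le k-1$. By the induction hypothesis $|U(\kappa'')|\le k\,D(k-1)\le u$.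

If non-empty, $\mathcal D$ is a tree with root $\kappa_1'$, by (F2) and (A1). The children in $\mathcal D$ of $\hat\kappa\in\mathcal D$ are of two kinds. For a new child $\hat\kappa(b',\psi')$, (F4) gives $b'\in S_{\hat\kappa}$ and a position $(\hat\kappa,\gamma')\in\widehat P$ from which $(b',\psi')$ is a move, so $b'\in\langle s\rangle$ by Lemma 6; thus $b'\in U(\hat\kappa)$. For an upgrade child $\hat\kappa(\beta')$, (F4) gives $\mathrm{loc}(\beta')\in S_{\hat\kappa}$ and $(\hat\kappa(\beta'),\beta')\in\widehat P$. As the child is in $\mathcal D$, $\kappa_j$ is alive in its env, so $\mathrm{loc}(\beta')\in\langle s\rangle$ by Lemma 6; thus $\mathrm{loc}(\beta')\in U(\hat\kappa)$. With at most $n$ hypotheses and at most $n$ goals per location, there are at most $2nu$ children. By Lemma 8, branches of $\mathcal D$ have at most $L$ elements, so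
$$|\mathcal D|\le\sum_{i<L}(2nu)^i\le(2nu+1)^L .$$
Each $\kappa''\in\mathcal D$ has at most $nu$ moves that give events into $\kappa_j$ from positions of $\widehat P$: their node $b''$ lies in $S_{\kappa''}$ by (S2) and in $\langle s\rangle$ by Lemma 6, so in $U(\kappa'')$. By Step 2 each such event generates at $b$ only images of elements of $U(\kappa'')\cup Y''$, at most $u+d\le2u$ nodes. Altogether
$$Q\le nd+n(2nu+1)^L\cdot nu\cdot 2u,\qquad 1+Q\le(2nu+1)^{L+2},\qquad(6)$$
where the second bound holds since $(2nu+1)^2=4n^2u^2+4nu+1\ge1+nd+2n^2u^2$.

**Step 4: one index $j$.** Each $x\in T'_j$ is of type 1 or 2, or generated at a proper ancestor of $x$ in $T'_j$. Iterating at most $d$ times we reach a node of type 1 or 2. With $B_j$ the number of nodes of types 1 and 2, and $Q$ now the bound in (6),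
$$|T'_j|\le B_j\sum_{i\le d}Q^i\le B_j(1+Q)^d .$$

**Step 5: along the branch.** For $j=m+1$ there is no type 1, so $B_{m+1}\le d+1$. All $T'_j$ are non-empty: $T'_{m+1}$ contains $s_m$ if $m\ge0$ (by (F4)) and $\varepsilon$ if $m=-1$, and the $T'_j$ increase with $j$. So $B_j\le|T'_{j-1}|+d\le(d+1)|T'_{j-1}|$ for $j>m+1$. There are $r-m\le r+1\le L$ indices $j$. Hence, using $d+1\le2nu+1$,
$$|T_\kappa|=|T'_r|\le\bigl((d+1)(1+Q)^d\bigr)^L\le(2nu+1)^{(d(L+2)+1)L}\le D(k).\qquad\square$$

**The size of the certificate.** Logarithms are to base $2$. As $n\ge d+1$, $2nu_k+1\le3n^2D(k-1)$. Put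
$$x_k=\log D(k)+\log(3n^2),\qquad A=(d+1)(L+2)L+1 .$$
Then $\log D(k)\le(A-1)x_{k-1}$, so $x_k\le A\,x_{k-1}$ because $x_{k-1}\ge\log(3n^2)$. With $x_{-1}=\log(3n^2)$ this gives $\log D(d)\le x_d\le A^{d+1}\log(3n^2)$. Since $L(L+2)=(n+1)^{2d+2}-1$ and $d+1\le n$, we have $A\le(n+1)^{2d+3}$; also $\log(3n^2)\le(n+1)^2$. So
$$\log D(d)\le(n+1)^{(2d+3)(d+1)+2}=(n+1)^{O((d+1)^2)}.\qquad(7)$$

*The sets.* $|S_\kappa|\le(d+1)D(d)$ for $\kappa\in\widehat{\mathcal C}$. If no proper ancestor of $\kappa$ is alive in $\mathbb E_\kappa$, then $S_\kappa=T_\kappa$. Otherwise let $\kappa_j$ be the first proper ancestor that is. By (A2) no proper ancestor of $\kappa_j$ is alive in $\mathbb E_j$, so $S_{\kappa_j}=T_{\kappa_j}$, and by (D) $S_\kappa\setminus S_{\kappa_j}$ is a union of at most $\mathrm{height}(s_j)+1\le d$ sets $T$. All these sets have at most $D(d)$ elements by Proposition 11 with $k=d$.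

*The contexts.* By (F4), each context of $\widehat{\mathcal C}$ has at most $n|S_\kappa|$ new children and at most $n|S_\kappa|$ upgrade children in $\widehat{\mathcal C}$, so at most $2n(d+1)D(d)$ children. By Lemma 8, $|\widehat{\mathcal C}|\le(2n(d+1)D(d)+1)^L$.

Each $\mathbb S_\kappa$ has at most $n|S_\kappa|$ goals and at most $n|S_\kappa|$ moves. Since $L\le(n+1)^{d+1}$, (7) shows that $\{(\mathbb S_\kappa,\gamma):(\kappa,\gamma)\in\widehat P\}$, together with the homomorphisms that witness (i) and (ii), has total size $2^{(n+1)^{O((d+1)^2)}}$. By Lemma 9 it is a certificate. This proves (3).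

## 10. Theorem A: guessing a certificate

By Lemmas 2 and 3 and by (3), $\Phi$ is unprovable iff there is a certificate of size at most $M=2^{(n+1)^{O((d+1)^2)}}$, where the constant can be read off from Section 9. A nondeterministic machine guesses the pairs $(\mathbb S,\gamma)$, the homomorphism for (i), and for each pair and each move with target $\gamma$ the premise, the target pair and the homomorphism for (ii). Checking all this takes time polynomial in $M$. This is the first claim of Theorem A.

As $d<n$, we have $(n+1)^{O((d+1)^2)}\le2^{p(n)}$ for a polynomial $p$. So non-provability is in 2-NEXPTIME and provability is in co-2-NEXPTIME. Running through all guesses deterministically costs one more exponential, so provability is decidable in deterministic time $2^{2^{2^{p(n)}}}$ for a polynomial $p$. This is elementary. $\blacksquare$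

Hence the statement "deciding provability of positive $(\forall,\to)$-sentences is not elementary" is false. However rich the local environments may be, an unprovable positive sentence always has a refutation certificate of doubly exponential size.

## 11. Theorem B: completeness, and tilings at depth one

Part (i) is Theorem A together with the hardness quoted in Section 2. For membership in part (ii), note that for fixed $d$ the bound of Theorem A is $2^{\mathrm{poly}(n)}$, so non-provability is in NEXPTIME. It remains to prove co-NEXPTIME-hardness at depth $1$ with arities $\le1$.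

**The tiling problem.** The following is NEXPTIME-complete (van Emde Boas, *The convenience of tilings*, 1997). Given $m$ in unary, tiles $1,\dots,t$ and relations $H,V$, is there a *tiling* $\tau:\{0,\dots,2^m-1\}^2\to\{1,\dots,t\}$, that is, one with $\tau(0,0)=1$, $(\tau(x,y),\tau(x+1,y))\in H$ and $(\tau(x,y),\tau(x,y+1))\in V$ whenever defined? We construct a positive sentence that is provable iff there is *no* tiling. The prover creates one individual for every address, the refuter answers with tiles, and the prover then points at an error.

**The sentence.** Bits $1,\dots,m$ code the first coordinate and bits $m+1,\dots,2m$ the second, least significant first. $Z_l(y)$ and $O_l(y)$ mean "bit $l$ is $0$" and "bit $l$ is $1$". A *check* is $c=(\mathsf H,i,j)$ with $(i,j)\notin H$, or $c=(\mathsf V,i,j)$ with $(i,j)\notin V$. For example, if tile $2$ may not stand immediately to the right of tile $1$, then $(\mathsf H,1,2)$ is a check. $\mathrm{Prog}(y)$ consists of: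

* $(Z_l(y)\to w_{l+1}(y))\to w_l(y)$ and $(O_l(y)\to w_{l+1}(y))\to w_l(y)$, for $1\le l\le2m$;
* $(T_1(y)\to q)\to\dots\to(T_t(y)\to q)\to w_{2m+1}(y)$;
* $T_i(y)\to Z_1(y)\to\dots\to Z_{2m}(y)\to q$, for $i\ne1$;
* for each check $c=(X,i,j)$: $T_i(y)\to(A(y)\to g'_c)\to g_c$ and $T_j(y)\to(B(y)\to r_X)\to g'_c$;
* $A(y)\to Z_l(y)\to a^0_l$, $A(y)\to O_l(y)\to a^1_l$, $B(y)\to Z_l(y)\to b^0_l$, $B(y)\to O_l(y)\to b^1_l$, for $1\le l\le2m$.

$\mathrm{Rules}$ consists of:

* the creation rule $(\forall y(\mathrm{Prog}(y)\to w_1(y)))\to q$;
* $g_c\to q$ for each check $c$;
* $a^0_l\to b^0_l\to e_l$ and $a^1_l\to b^1_l\to e_l$, for $1\le l\le2m$;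
* for each $p\le m$, a rule with target $r_{\mathsf H}$ and premises $a^1_l,b^0_l$ ($l<p$), $a^0_p,b^1_p$, $e_l$ ($p<l\le2m$);
* for each $p$ with $m<p\le2m$, a rule with target $r_{\mathsf V}$ and premises $a^1_l,b^0_l$ ($m<l<p$), $a^0_p,b^1_p$, $e_l$ ($l\le m$ or $p<l\le2m$).

The sentence is $\mathrm{Rules}\to q$, where "$\mathrm{Rules}\to$" and "$\mathrm{Prog}(y)\to$" abbreviate iterated implications. It matches grammar (1): all rules are $H$-formulas, and the only quantifier stands in front of the premise of the creation rule. It has depth $1$, arities $\le1$ and polynomial size.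

**If there is no tiling, the sentence is provable.** We describe a derivation and use Lemma 2. At goal $q$, apply the creation rule once for each of the $4^m$ addresses in turn. Each time we get a new node $y$ with label $\mathrm{Prog}$ and goal $w_1(y)$. Choose the bits of the address by the first item of $\mathrm{Prog}$; they are added to the label of $y$ one by one, and we reach the goal $w_{2m+1}(y)$. Its rule has the premises $T_i(y)\to q$ for all $i$, so the derivation branches. In the $i$-th branch $T_i(y)$ is added to the label and the goal is $q$ again.

At the end of a branch every address has one node with one tile. This defines a function $\tau'$, which is not a tiling. If $\tau'(0,0)=i\ne1$, the third item of $\mathrm{Prog}$ at the node of $(0,0)$ proves $q$. Otherwise there are addresses $v$ and $u=v+(1,0)$ with $(i,j)=(\tau'(v),\tau'(u))\notin H$, or the same with $(0,1)$ and $V$. Use $g_c\to q$ for the corresponding check $c=(X,i,j)$. Prove $g_c$ at the node of $v$, which adds $A$ there; prove $g'_c$ at the node of $u$, which adds $B$ there; and prove $r_X$ by the rule whose $p$ is the least bit of the changing coordinate that is $0$ in $v$. Such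 a bit exists, since $u$ is defined. Adding $1$ turns the bits of this coordinate below $p$ from $1$ to $0$, turns bit $p$ from $0$ to $1$, and leaves all other bits unchanged. So all premises of the rule are provable from the bits.

**If $\tau$ is a tiling, the sentence is not provable.** Let $\mathbb E_\tau$ have the rules at the root and, for each address $v$, a child $v$ of the root whose label is $\mathrm{Prog}$, the bits of $v$, and $T_{\tau(v)}$ (as the occurrences that the second and first items of $\mathrm{Prog}$ add). Consider these statements:

* (q) $\mathbb E_\tau\vdash q$;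
* ($w_k$), for $1\le k\le2m+1$: $\mathbb E\vdash w_k(y)$ for some $\mathbb E$ that is $\mathbb E_\tau$ plus a child $y$ of the root whose label is $\mathrm{Prog}$ and exactly one of $Z_l,O_l$ for each $l<k$.

Suppose one of them holds, and take one with a derivation of minimal height.

*Case ($w_k$), $k\le2m$.* The last move uses $(Z_k(y)\to w_{k+1}(y))\to w_k(y)$, or the one with $O_k$, at $y$. Its premise is a statement ($w_{k+1}$) with a smaller derivation, a contradiction.

*Case ($w_{2m+1}$).* The bits of $y$ define an address $v$. Consider the premise $T_{\tau(v)}(y)\to q$. The map $y\mapsto v$, identity elsewhere, is a homomorphism from $\mathbb E$ with $T_{\tau(v)}$ added at $y$ to $\mathbb E_\tau$. By Lemma 1 we get a smaller derivation of (q), a contradiction.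

*Case (q) by the creation rule.* The premise is a statement ($w_1$) with a smaller derivation, a contradiction.

*Case (q) by $T_i(y)\to Z_1(y)\to\dots\to Z_{2m}(y)\to q$ with $i\ne1$, at a node $v$.* Atoms $T_i(v)$, $Z_l(v)$ are provable only if they are in the label of $v$, as no other assumption has these targets. So $v=(0,0)$ and $\tau(0,0)=i\ne1$, a contradiction.

*Case (q) by $g_c\to q$, $c=(X,i,j)$.* Then $g_c$ is proved at a node $v$ with $T_i(v)$ in its label, i.e. $\tau(v)=i$, from a proof of $g'_c$ with $A$ added at $v$. The latter is proved at a node $u$ with $\tau(u)=j$, from a proof of $r_X$ with $B$ added at $u$. The only provable atoms with predicates $A,B$ are now $A(v)$ and $B(u)$. So $a^\epsilon_l$ is provable only if bit $l$ of $v$ is $\epsilon$, $b^\epsilon_l$ only if bit $l$ of $u$ is $\epsilon$, and $e_l$ only if these bits agree. If $X=\mathsf H$, the rule used for $r_{\mathsf H}$ forces $u=v+(1,0)$, so $(i,j)\in H$. If $X=\mathsf V$, the rule for $r_{\mathsf V}$ forces $u=v+(0,1)$, so $(i,j)\in V$. Both contradict that $c$ is a check.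

There are no other moves with these targets, so $\mathbb E_\tau\nvdash q$. The env of the sentence is the root labelled with the rules, and it maps into $\mathbb E_\tau$. By Lemmas 1 and 2 the sentence is unprovable. So there is a tiling iff the sentence is unprovable, and provability is co-NEXPTIME-hard already at depth $1$. $\blacksquare$
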